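\title{A Lipschitz involution without fixed points on a closed bounded convex subset of Hilbert space}

\begin{abstract}
We prove that the product $K\times B$ of two closed unit balls of $\ell_2$ is bi-Lipschitz equivalent to $S\times[1,2]\times B$, where $S$ is the unit sphere. Transporting the antipodal map of $S$ gives a Lipschitz involution of $K\times B$ that moves every point by at least a fixed positive amount. Hence a closed bounded convex set in a Banach space can carry a uniformly continuous involution without fixed points. The proof drills infinitely many tunnels through $K\times B$, closes them with thin plugs, and uses the Lipschitz contractibility of $S$ and a bilateral shift to pass every plug on to the next tunnel. The result extends to convex bodies in spaces with a complemented copy of $\ell_2$, to maps of any period, and, with uniform continuity in place of the Lipschitz condition, to $L_p(\mu)$ for $1\le p<\infty$.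
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $C$ be a nonempty closed bounded convex subset of a Banach space $X$. All spaces are real; a complex space is regarded as a real one. A map $T:C\to C$ is an \emph{involution} if $T^2=I$, and it is \emph{fixed point free} if $Tx\ne x$ for all $x\in C$.

An involution permutes the pair $\{x,Tx\}$, and convexity supplies a candidate for a fixed point, the midpoint $y=\frac12(x+Tx)$. If $T$ is affine, then $Ty=y$. In general, let $\omega(t)=\sup\{\|Tu-Tv\|:\|u-v\|\le t\}$ be the modulus of continuity of $T$ and put $d(x)=\|x-Tx\|$. The point $y$ is at distance $d(x)/2$ from both $x$ and $Tx$, and $x=T(Tx)$, so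
\[
d(y)\le\tfrac12\|Ty-T(Tx)\|+\tfrac12\|Ty-Tx\|\le\omega\bigl(d(x)/2\bigr).
\]
If $T$ is $k$-Lipschitz with $k<2$, this reads $d(y)\le\frac k2\,d(x)$. The iterated midpoints $x_{j+1}=\frac12(x_j+Tx_j)$ then satisfy $\|x_{j+1}-x_j\|=\frac12d(x_j)\le\frac12(k/2)^jd(x_0)$, so they converge, and the limit is a fixed point because $d$ is continuous. This is the known theorem that an involution with Lipschitz constant $k<2$ has a fixed point. At the other extreme, there are examples of continuous involutions without fixed points. The following question, posed in \cite{problems}, concerns the range in between.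

\medskip
\noindent\textbf{Problem.} \emph{Is there a Banach space $X$ and a nonempty closed bounded convex set $C\subset X$ that admits a uniformly continuous fixed point free involution?}
\medskip

The midpoint estimate gives no decay once $\omega(t)\ge 2t$, so it does not decide the question. The model of a fixed point free involution is the antipodal map $y\mapsto-y$ of a sphere, and the direct way to obtain one on $C$ is to identify $C$ with a product that has a sphere as a factor. In finite dimensions Brouwer's theorem rules this out. A convex bounded set contracts to any of its points along segments, in a Lipschitz way, in every dimension, and one might guess that this is enough to force a fixed point as soon as $T$ is controlled uniformly. It is not: in Hilbert space the identification exists and is bi-Lipschitz.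

Throughout, $H=\ell_2(\mathbb Z)$ is the real Hilbert space with orthonormal basis $(a_n)_{n\in\mathbb Z}$, $S$ is its unit sphere, and $O(H)$ is the group of linear isometries of $H$ onto itself. Both $K$ and $B$ denote the closed unit ball of $H$; we write $x\in K$ and $w\in B$ for the two factors of $K\times B$, which play different roles. The norm of $H$ and of $H\oplus H$ is $|\cdot|$. Subsets carry the norm metric, and a product of metric spaces carries the metric $(d_1^2+d_2^2)^{1/2}$. We write $P\approx Q$ if there is a bijection $P\to Q$ that is Lipschitz and has a Lipschitz inverse (a \emph{bi-Lipschitz} bijection), and $\operatorname{Lip}(\Phi)$ for the least Lipschitz constant of $\Phi$.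

\begin{theorem}\label{thm:main}
$K\times B\approx S\times[1,2]\times B$. Hence $C=K\times B$, which is closed, bounded and convex in $H\oplus H\cong\ell_2$, admits a Lipschitz involution $T$ with $\inf_{z\in C}|z-Tz|>0$.
\end{theorem}

The second sentence follows from the first. Let $\Phi:K\times B\to S\times[1,2]\times B$ be bi-Lipschitz, $T_0(y,s,w)=(-y,s,w)$ and $T=\Phi^{-1}T_0\Phi$. Then $T^2=I$, $T$ is Lipschitz, and
\begin{equation}\label{eq:displacement}
2=|T_0\Phi z-\Phi z|=|\Phi Tz-\Phi z|\le\operatorname{Lip}(\Phi)\,|Tz-z| .
\end{equation}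
So the answer to the Problem is yes. By the midpoint argument every Lipschitz constant of $T$ is at least $2$; the optimal constant is not determined here.

\begin{theorem}\label{thm:ext}
\begin{itemize}
\item[(a)] Let $X$ be a Banach space with a complemented subspace isomorphic to $\ell_2$ (for example, any infinite-dimensional Hilbert space), and let $C\subset X$ be closed, bounded and convex with nonempty interior. There are $L,c>0$ and a homomorphism $g\mapsto T_g$ of $O(\ell_2)$ into the group of bijections of $C$ such that every $T_g$ is $L$-Lipschitz and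
\[
\|T_gx-x\|\ge c\inf_{|y|=1}|gy-y|\qquad(x\in C).
\]
In particular $T_{-I}$ is a Lipschitz fixed point free involution. For every $m\ge2$ there is a Lipschitz map $T:C\to C$ with $T^m=I$ and $\inf_x\|T^jx-x\|>0$ for $0<j<m$.
\item[(b)] If $C$ is a closed bounded convex set with nonempty interior in an infinite-dimensional real space $L_p(\mu)$, $1\le p<\infty$, then $C$ admits a uniformly continuous involution $T$ with $\inf_{x\in C}\|x-Tx\|>0$.
\item[(c)] A nonempty compact convex set $C$ admits no continuous fixed point free self-map. So for closed bounded convex sets with nonempty interior in a Hilbert space, or in $L_p(\mu)$ with $1\le p<\infty$, a uniformly continuous fixed point free involution exists if and only if the space is infinite-dimensional.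
\end{itemize}
\end{theorem}

Section~\ref{sec:plan} reduces Theorem~\ref{thm:main} to two propositions and shows the decisive move in the plane, where one also sees why it needs infinitely many dimensions. Sections~\ref{sec:tools}--\ref{sec:proof} carry out the proof, and Section~\ref{sec:ext} proves Theorem~\ref{thm:ext}.

\section{Tunnels, plugs and the swindle}\label{sec:plan}

A ball with a smaller open ball $\beta_0$ removed is, in polar coordinates, a copy of $S\times[1,2]$. So Theorem~\ref{thm:main} says that $K\times B$ does not change, up to bi-Lipschitz equivalence, when the \emph{tunnel} $\beta_0\times B$ is drilled through it. We prove ``one tunnel is as good as none'' by an Eilenberg--Mazur swindle, the geometric form of the regrouping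
\[
0=(1-1)+(1-1)+\cdots=1+(-1+1)+(-1+1)+\cdots=1,
\]
in which $+1$ is a tunnel and $-1$ is a plug that closes a tunnel.

\subsection*{The configuration}
Let $\mathbb N_0=\{0,1,2,\dots\}$, $\mathbb N=\{1,2,\dots\}$, and fix $\eta=\frac18$, $\delta=\frac1{32}$. For $n\ge0$ put $c_n=\frac12a_n$ and
\[
\beta_n=\{x:|x-c_n|<\eta\},\qquad N_n=\{x:|x-c_n|\le2\eta\},\qquad\mathcal S_n=N_n\setminus\beta_n .
\]
We call $\beta_n$ a \emph{hole} and $\mathcal S_n$ its \emph{shell}. Since $|c_n|=\frac12$ and $|c_n-c_m|=\frac{\sqrt2}2$ for $n\neq m$,
\begin{equation}\label{eq:sep}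
N_n\subset\{|x|\le\tfrac34\},\qquad \operatorname{dist}(N_n,N_m)\ge\tfrac{\sqrt2}2-\tfrac12>0.2\quad(n\ne m).
\end{equation}
Infinitely many holes of one size at a uniform distance do not fit into a compact ball; this is the first use of infinite dimension, and the uniformity is what keeps all Lipschitz constants independent of $n$. For $J\subset\mathbb N_0$ let $K_J=K\setminus\bigcup_{n\in J}\beta_n$, and let
\[
M=K_{\mathbb N_0}\times B
\]
be the space with all tunnels drilled. The $n$-th \emph{plug} and its \emph{collar} are
\[
D_n=\{(x,w):|x-c_n|\le\eta,\ |w|\le\delta\},\qquad A_n=\{(x,w):|x-c_n|=\eta,\ |w|\le\delta\},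
\]
so that $D_n\cap M=A_n$, and $M_J=M\cup\bigcup_{n\in J}D_n$ is the space in which the tunnels with index in $J$ are plugged (Figure~\ref{fig:config}). Finally let $U\in O(H)$ be the bilateral shift $Ua_n=a_{n+1}$ and $V(x,w)=(Ux,w)$. Since $Uc_n=c_{n+1}$, the isometry $V$ maps $D_n$ onto $D_{n+1}$ and $A_n$ onto $A_{n+1}$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.3]
\begin{scope}
\clip (0,0) circle (1);
\fill[gray!12] (0,0) circle (1);
\fill[gray!35] (0.5,0) circle (0.25);
\fill[gray!35] (0,0.5) circle (0.25);
\fill[gray!75] (0.5,-0.0625) rectangle (1,0.0625);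
\fill[gray!75] (-0.0625,0.5) rectangle (0.0625,1);
\end{scope}
\filldraw[fill=white] (0.5,0) circle (0.125);
\filldraw[fill=white] (0,0.5) circle (0.125);
\draw (0,0) circle (1);
\draw[dashed] (0,0) circle (0.75);
\node at (0.5,0) {\small$\beta_0$};
\node at (0,0.5) {\small$\beta_1$};
\node at (0.45,-0.34) {\small$\mathcal S_0$};
\node[right] at (1,0) {\small$\Omega_0$};
\node[above] at (0,1) {\small$\Omega_1$};
\begin{scope}[shift={(2.7,0)}]
\filldraw[fill=gray!12] (-1,-1) rectangle (0.375,1);
\filldraw[fill=gray!55] (0.625,-1) rectangle (1,1);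
\filldraw[fill=gray!30] (0.375,-0.12) rectangle (0.625,0.12);
\draw[very thick] (0.375,-0.12)--(0.375,0.12) (0.625,-0.12)--(0.625,0.12);
\node at (0.5,0) {\small$D_0$};
\node at (0.22,0) {\small$A_0$};
\draw[->,thick] (0.69,0.45) arc (180:0:0.12);
\node[below] at (0,-1) {\small direction $a_0$ in $K$};
\node[rotate=90,above] at (-1,0) {\small direction $e$ in $B$};
\end{scope}
\end{tikzpicture}
\caption{Left: the section of the ball $K$ by the plane of $a_0$ and $a_1$, with two holes (white), their shells (medium gray) and the channels $\Omega_0,\Omega_1$ (dark) that join the holes to the unit sphere. The shift is switched on only outside the dashed sphere $|x|=\frac34$. Right: the section of $K\times B$ by the plane of $(a_0,0)$ and $(0,e)$, $e$ a unit vector. The white strip is the tunnel $\beta_0\times B$, closed by the plug $D_0$ (thickness exaggerated), which is attached along its collar $A_0$ (thick lines). A half-turn of the dark rectangle carries its left side, on the tunnel wall, to its right side, on the outer boundary.}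
\label{fig:config}
\end{figure}

\subsection*{The two propositions}
A thin plug is as good as a full one: the two dents that remain of a plugged tunnel can be pushed out.

\begin{proposition}[Filling]\label{prop:fill}
For every $J\subset\mathbb N_0$, $M_J\approx K_{\mathbb N_0\setminus J}\times B$.
\end{proposition}

\begin{proposition}[Shifting the collars]\label{prop:shift}
There is a bi-Lipschitz bijection $E:M\to M$ with $E=V$ on $A_n$ for all $n\ge0$.
\end{proposition}

Extended by $V$ over the plugs, $E$ carries $M_{\mathbb N_0}$ onto $M_{\mathbb N}$, and the swindle is the chain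
\begin{equation}\label{eq:chain}
K\times B\approx M_{\mathbb N_0}\approx M_{\mathbb N}\approx(K\setminus\beta_0)\times B .
\end{equation}
Proposition~\ref{prop:shift} is the heart of the matter. The map $V$ itself is not a candidate for $E$: it sends the point $(\frac12a_{-1},0)\in M$ into the tunnel $\beta_0\times B$. There is, however, a part of $M$ on which $V$ acts freely, namely the outer boundary $\partial K\times B$, where $\partial K=\{|x|=1\}$. Joining $U$ to the identity by a path in $O(H)$, one gets a self-map $W$ of $M$ that equals $V$ on $\partial K\times B$ and the identity near all tunnels. So it suffices to find a self-map $\Lambda$ of $M$ that carries all collars to the outer boundary, compatibly with $V$, and to put $E=\Lambda^{-1}W\Lambda$.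

The map $\Lambda$ consists of two moves. The first gathers the collar $A_n$, which surrounds the tunnel, into a small patch of the tunnel wall that faces the outer boundary. The second turns the patch over to the outer boundary, as in Figure~\ref{fig:config}. The second move, like Proposition~\ref{prop:fill}, works in every dimension. The first does not.

\subsection*{The first move in the plane}
Replace $H$ by $\mathbb C$, with $a_0=1$, and describe the wall $\partial\beta_0\times B$ by coordinates $(y,w)\in S\times B$, $x=c_0+\eta y$. The core of the collar is the circle $S\times\{0\}$. First \emph{shear}: near $w=0$ apply $(y,w)\mapsto(y,w+\frac y4)$. After this the second coordinate $w'$ of a point of the core remembers the first. Then \emph{untwist}: rotate the circle $S\times\{w'\}$ by the angle $-\arg w'$, that is, apply $(y,w')\mapsto(y\,\overline{w'}/|w'|,\,w')$. On the core,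
\[
(y,0)\longmapsto\bigl(y,\tfrac y4\bigr)\longmapsto\bigl(1,\tfrac y4\bigr).
\]
The circle that went around the tunnel now lies in the single fiber $\{1\}\times B$. Two features of the construction are visible here. The factor $B$ is a ball of the same space $H$ because it must hold a copy of $S$. The plug is thin because these maps send the wall onto itself, so they can gather only a part of it.

The untwisting map is not yet a self-map of the space: it is undefined at $w'=0$, and it has to fade to the identity as $x$ leaves the wall. Both defects are cured by a continuous family of isometries $\Gamma(t,u)$, $t\in[0,1]$, $u\in S$, with $\Gamma(0,u)=I$ and $\Gamma(1,u)a_0=u$: one rotates by $\Gamma(t,w'/|w'|)^{-1}$ and lets $t$ decrease to $0$ near $w'=0$ and away from the wall. But then $(t,u)\mapsto\Gamma(t,u)a_0$ contracts $S$ to the point $a_0$, which is impossible for the circle. No other device helps in the plane: the core is not null-homotopic in $(K\setminus\beta_0)\times B$, a loop in a patch $(\text{arc})\times B$ is, and homeomorphisms preserve this distinction.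 In $H$ the family $\Gamma$ exists and is Lipschitz (Lemma~\ref{lem:Gamma}).

\section{Lipschitz tools}\label{sec:tools}

The following rules are used throughout.
\begin{itemize}
\item[(L1)] A product of bounded Lipschitz maps (scalar times vector, operator applied to vector, operator times operator) is Lipschitz, since $\phi\psi-\phi'\psi'=(\phi-\phi')\psi+\phi'(\psi-\psi')$. Operators are measured in the operator norm; on $O(H)$ inversion $A\mapsto A^{-1}=A^*$ is an isometry.
\item[(L2)] The maximum, the minimum and a finite infimum of $L$-Lipschitz real functions are $L$-Lipschitz, and $1/\phi$ is Lipschitz if $\phi$ is Lipschitz and bounded below by a positive constant. All cutoff functions are built from the $1$-Lipschitz function $[t]_0^1=\min(1,\max(0,t))$.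
\item[(L3)] In any normed space, for $x,y\ne0$,
\begin{equation}\label{eq:norm}
\Bigl\|\frac x{\|x\|}-\frac y{\|y\|}\Bigr\|\le\frac{2\|x-y\|}{\max(\|x\|,\|y\|)} .
\end{equation}
Indeed the difference is $\frac{x-y}{\|x\|}+\frac{\|y\|-\|x\|}{\|x\|}\frac y{\|y\|}$, of norm at most $2\|x-y\|/\|x\|$, and the roles of $x$ and $y$ can be exchanged. So normalization is Lipschitz on $\{\|x\|\ge r\}$ for each $r>0$.
\end{itemize}

Recall the \emph{gauge} $q(x)=\inf\{t>0:x\in tC\}$ of a closed convex set $C$ with $0$ in its interior. It is positively homogeneous and subadditive, and $C=\{q\le1\}$. If $C$ contains the ball of radius $r$ and lies in the ball of radius $R$ about $0$, then $\|x\|/R\le q(x)\le\|x\|/r$, and subadditivity gives $|q(x)-q(y)|\le\|x-y\|/r$.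

\begin{lemma}[Radial maps]\label{lem:radial}
Let $q$ be the gauge of a closed bounded convex set $C$ with $0$ in its interior, in a normed space. Then $\kappa(x)=\frac{q(x)}{\|x\|}x$, $\kappa(0)=0$, is a bi-Lipschitz bijection of $C$ onto the closed unit ball. Consequently, closed bounded convex sets with nonempty interior in isomorphic Banach spaces are bi-Lipschitz equivalent.
\end{lemma}

\begin{proof}
By homogeneity, $\kappa$ and $z\mapsto\frac{\|z\|}{q(z)}z$ are mutually inverse bijections of the whole space, and $\|\kappa(x)\|=q(x)$, so $\kappa(C)$ is the unit ball. Both maps have the form $\psi(x)=\frac{q_1(x)}{q_2(x)}x$, where $q_1,q_2$ are $m'$-Lipschitz and $m\|x\|\le q_i(x)\le m'\|x\|$ for some $0<m\le m'$. For $0<\|y\|\le\|x\|$,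
\[
\psi(x)-\psi(y)=\frac{q_1(x)}{q_2(x)}(x-y)+\frac{q_1(x)-q_1(y)}{q_2(x)}\,y+q_1(y)\,\frac{q_2(y)-q_2(x)}{q_2(x)q_2(y)}\,y ,
\]
and the three terms are bounded by $\|x-y\|$ times $\frac{m'}m$, $\frac{m'}m$ and $(\frac{m'}m)^2$. For $y=0$ we have $\|\psi(x)\|\le\frac{m'}m\|x\|$. For the last statement, transport one set by the isomorphism, translate both sets, and map both onto the unit ball.
\end{proof}

Our maps are defined separately near each tunnel. A map that is Lipschitz on each piece of a cover need not be Lipschitz, because two points in different pieces may be close while every passage from one to the other through an overlap is long. The next lemma excludes this. A metric space is \emph{$Q$-quasiconvex} if any two points $p,q$ are joined by a path of length at most $Q\,d(p,q)$; convex sets are $1$-quasiconvex.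

\begin{lemma}[Patching]\label{lem:patch}
Let $(Y,d)$ be a metric space and let $P_n\subset Y$, $n\in J$, satisfy $d(P_n,P_m)\ge d_0>0$ for $n\ne m$.
\begin{itemize}
\item[(a)] Suppose $Y=P_*\cup\bigcup_nP_n$ and there is $Q\ge1$ such that for $p\in P_n$, $q\in P_*$ some $z\in P_n\cap P_*$ has $d(p,z)+d(z,q)\le Q\,d(p,q)$. If a map $f$ on $Y$ is $L$-Lipschitz on $P_*$ and on each $P_n$, and $\operatorname{diam}f(Y)\le\Delta$, then $f$ is $\max(QL,\Delta/d_0)$-Lipschitz.
\item[(b)] Suppose $Y$ is bounded and $Q$-quasiconvex, the $P_n$ are closed, and $O_n\subset P_n$ are open in $Y$. Let $f_n:P_n\to P_n$ be bijections that fix $P_n\setminus O_n$ pointwise, with $f_n$ and $f_n^{-1}$ $L$-Lipschitz. Then the map $f$ equal to $f_n$ on $P_n$ and to the identity elsewhere is a bi-Lipschitz bijection of $Y$.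
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $p\in P_n$, $q\in P_*$, the distance from $f(p)$ to $f(q)$ is at most $Ld(p,z)+Ld(z,q)\le QL\,d(p,q)$. For $p\in P_n$, $q\in P_m$, $n\ne m$, it is at most $\Delta\le(\Delta/d_0)\,d(p,q)$.

(b) The set $P_*=Y\setminus\bigcup_nO_n$ is closed, $f$ is the identity on it, and $Y=P_*\cup\bigcup_nP_n$. We verify the hypothesis of (a). Let $c:[0,1]\to Y$ be a path of length at most $Q\,d(p,q)$ from $p\in P_n$ to $q\in P_*$, let $t^*=\max\{t:c(t)\in P_n\}$ and $z=c(t^*)$. If $t^*=1$, then $z=q\in P_*$. Otherwise, for $t>t^*$ close to $t^*$ the point $c(t)$ is outside $P_n$ and within distance less than $d_0$ of $P_n$, hence in no $P_m$, hence in $P_*$; since $P_*$ is closed, $z\in P_*$. In both cases $d(p,z)+d(z,q)$ is at most the length of $c$. So $f$ is Lipschitz. Its inverse is the map built in the same way from the $f_n^{-1}$.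
\end{proof}

\begin{lemma}\label{lem:qc}
$M$ is $3$-quasiconvex.
\end{lemma}

\begin{proof}
Let $(x,w),(x',w')\in M$. The segment $[x,x']\subset K$ has length at most $2$ and the holes are more than $0.2$ apart, so it meets finitely many holes, each in a chord with endpoints on $\partial\beta_n$. Replace each chord by a shortest great-circle arc of $\partial\beta_n\subset K_{\mathbb N_0}$. If the arc has angle $\alpha\in[0,\pi]$, its length is $\eta\alpha$ and the chord has length $2\eta\sin\frac\alpha2\ge\frac2\pi\eta\alpha$. So $x$ is joined to $x'$ in $K_{\mathbb N_0}$ by a path of length at most $\frac\pi2|x-x'|$. Then move $w$ to $w'$ along a segment. The total length is at most $(\frac\pi2+1)|(x,w)-(x',w')|$.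
\end{proof}

\section{Filling a plugged tunnel}\label{sec:fill}

Near a plugged tunnel put $\hat x=(x-c_n)/\eta$. Then
\begin{equation}\label{eq:profile}
M_J\cap(N_n\times B)=\{(x,w)\in N_n\times B:\ |w|\le\delta\ \text{ or }\ |\hat x|\ge1\}\qquad(n\in J).
\end{equation}
One would like to stretch each fiber over $x$ to the full ball $B$, but the radius of the fiber jumps from $\delta$ to $1$ at $|\hat x|=1$. So we first tilt the wall, which makes the radius a Lipschitz function of $x$, and then stretch.

\begin{proof}[Proof of Proposition~\ref{prop:fill}]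
For $t\in[0,1]$ and $r\ge0$ let
\[
b(t)=1+\frac{\max(0,t-\delta)}{2(1-\delta)}\in[1,\tfrac32],\qquad k(r)=\min\bigl(1,\ \delta+2(1-\delta)\max(0,r-1)\bigr)\in[\delta,1].
\]
These functions describe the same sloping wall: for $t\in[0,1]$,
\begin{equation}\label{eq:bk}
t\le k(r)\iff t\le\delta\ \text{ or }\ r\ge b(t).
\end{equation}
For $t\le\delta$ both sides hold; for $\delta<t\le 1$ both say $r-1\ge\frac{t-\delta}{2(1-\delta)}$. Also $k(r)=1$ for $r\ge\frac32$.

\emph{Tilt.} Let $\alpha_t$ be the increasing bijection of $[0,2]$ that is affine on $[0,1]$ and on $[1,2]$ with $\alpha_t(1)=b(t)$. With $b=b(t)\ge1$ it is concave, so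
\[
\alpha_t(s)=\min\bigl(bs,\ b+(2-b)(s-1)\bigr),\qquad\alpha_t^{-1}(r)=\max\Bigl(\frac rb,\ 1+\frac{r-b}{2-b}\Bigr).
\]
Since $b\ge1$ and $2-b\ge\frac12$, both are Lipschitz functions on $[0,2]\times[0,1]$ by (L1) and (L2), and so are
\[
\mu(s,t)=\frac{\alpha_t(\max(s,1))}{\max(s,1)},\qquad\nu(r,t)=\frac{\alpha_t^{-1}(\max(r,1))}{\max(r,1)} .
\]
On $[0,1]$ the maps $\alpha_t$ and $\alpha_t^{-1}$ are linear, with slopes $b$ and $1/b$; hence $\mu(s,t)s=\alpha_t(s)$ and $\nu(r,t)r=\alpha_t^{-1}(r)$ on all of $[0,2]$. Define on $N_n\times B$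
\[
\Xi_n(x,w)=\bigl(c_n+\mu(|\hat x|,|w|)(x-c_n),\ w\bigr).
\]
It keeps $w$ and the direction of $\hat x$ and replaces $|\hat x|$ by $\alpha_{|w|}(|\hat x|)$. So it is a bijection of $N_n\times B$, its inverse is given by the same formula with $\nu$, both are Lipschitz by (L1) with constants independent of $n$, and $\Xi_n$ is the identity where $|\hat x|=2$. By \eqref{eq:sep} and Lemma~\ref{lem:patch}(b), applied in the convex set $K\times B$ with $O_n=\{|x-c_n|<2\eta\}\times B$, the maps $\Xi_n$, $n\in J$, extend by the identity to a bi-Lipschitz bijection $\Xi$ of $K\times B$. By \eqref{eq:bk}, $\Xi_n$ maps the set \eqref{eq:profile} onto $\{(x,w)\in N_n\times B:|w|\le k(|\hat x|)\}$.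

\emph{Stretch.} Let $k_J(x)=\min\bigl(1,\inf_{n\in J}k(|x-c_n|/\eta)\bigr)$. It is Lipschitz by (L2), takes values in $[\delta,1]$, equals $k(|\hat x|)$ on $N_n$ for $n\in J$, and equals $1$ outside these balls. Outside the sets $N_n\times B$, $n\in J$, the spaces $M_J$ and $K_{\mathbb N_0\setminus J}\times B$ coincide, and $N_n\subset K_{\mathbb N_0\setminus J}$ for $n\in J$. Therefore
\[
\Xi(M_J)=\{(x,w)\in K_{\mathbb N_0\setminus J}\times B:\ |w|\le k_J(x)\}.
\]
The map $(x,w)\mapsto(x,w/k_J(x))$ sends this set bijectively onto $K_{\mathbb N_0\setminus J}\times B$, with inverse $(x,w)\mapsto(x,k_J(x)w)$, and both are Lipschitz by (L1) and (L2).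
\end{proof}

\section{The sphere and the shift}\label{sec:sphere}

This section contains the facts that are special to infinite dimension. The first is forced on us: if $\Phi$ is as in Theorem~\ref{thm:main} and $\pi$ is the projection onto $S$, then $(t,y)\mapsto\pi\Phi\bigl(t\,\Phi^{-1}(y,1,0)\bigr)$ is a Lipschitz contraction of $S$ to a point.

\begin{lemma}\label{lem:contract}
There is a Lipschitz map $h:[0,1]\times S\to S$ with $h(0,u)=a_0$ and $h(1,u)=u$.
\end{lemma}

We work in $L_2[0,1]$. Nonnegative functions are easy to deform to the constant $\mathbf 1$, because the segment from such a function to $\mathbf 1$ stays away from $0$. The segment from $f$ to $|f|$ may pass through $0$, as for $f=-\mathbf1$. So we change signs progressively from left to right. The front must advance at a speed measured by the mass $f^2\,du$ and not by $du$; otherwise a function concentrated on a short interval would be almost annihilated while the front passes over it.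

\begin{proof}
Separable infinite-dimensional Hilbert spaces are isometrically isomorphic and $O(H)$ is transitive on $S$, so we may replace $H$ by real $L_2[0,1]$, with norm $\|\cdot\|$, and $a_0$ by $\mathbf1$. For $\|f\|=1$ and $\theta\in[0,1]$ put
\[
F_f(u)=\int_0^uf^2,\qquad\varphi_\theta(r)=[3\theta-2r]_0^1,\qquad G_\theta(f)=f+\varphi_\theta(F_f)\,(|f|-f).
\]
For $r\in[0,1]$ we have $\varphi_0(r)=0$ and $\varphi_1(r)=1$, so $G_0(f)=f$ and $G_1(f)=|f|$. (For $f=-\mathbf1$, the function $G_{1/2}(f)$ is $1$ on $[0,\frac14]$, $-1$ on $[\frac34,1]$, and affine in between.)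

\emph{Lower bound.} We have $0<\varphi_\theta(r)<1$ only for $r$ in the open interval $I_\theta$ with endpoints $\frac{3\theta-1}2$ and $\frac{3\theta}2$, of length $\frac12$. Since $F_f$ is continuous and nondecreasing, $F_f^{-1}(I_\theta)$ is empty or an interval with endpoints $u_1\le u_2$ such that $F_f(u_1),F_f(u_2)\in\overline{I_\theta}$, and it carries the mass $F_f(u_2)-F_f(u_1)\le\frac12$. Off this interval $G_\theta(f)$ equals $f$ or $|f|$ pointwise. Hence $\|G_\theta(f)\|^2\ge\frac12$.

\emph{Lipschitz bound.} For unit vectors $f,g$, $|F_f-F_g|\le\|f^2-g^2\|_1\le\|f-g\|\,\|f+g\|\le2\|f-g\|$, and $\varphi_\theta(r)$ is $2$-Lipschitz in $r$ and $3$-Lipschitz in $\theta$. From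
\[
G_\theta f-G_\theta g=(f-g)+\varphi_\theta(F_f)\bigl(|f|-|g|-f+g\bigr)+\bigl(\varphi_\theta(F_f)-\varphi_\theta(F_g)\bigr)(|g|-g)
\]
and $\||g|-g\|\le2$ we get $\|G_\theta f-G_\theta g\|\le(1+2+8)\|f-g\|$, and $\|G_\theta f-G_{\theta'}f\|\le6|\theta-\theta'|$.

\emph{The contraction.} Let $h(t,f)$ be the normalization of $2t|f|+(1-2t)\mathbf1$ for $t\in[0,\frac12]$ and of $G_{2-2t}(f)$ for $t\in[\frac12,1]$. Both formulas give $|f|$ at $t=\frac12$. Since $\langle|f|,\mathbf1\rangle\ge0$, the first vector has squared norm at least $(2t)^2+(1-2t)^2\ge\frac12$. By (L3), $h$ is Lipschitz on each half of $[0,1]\times S$; for $t\le\frac12\le t'$ compare $h(t,f)$ and $h(t',g)$ with $h(\frac12,f)$.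
\end{proof}

To move the whole fiber $S$ and not only the point $a_0$, we lift the contraction to $O(H)$. A unit vector $a$ can be rotated to a nearby unit vector $b$ by a canonical formula, which breaks down only as $b\to-a$; so we cut the path $h(\cdot,u)$ into short steps.

\begin{lemma}\label{lem:Gamma}
There is a Lipschitz map $\Gamma:[0,1]\times S\to O(H)$ with $\Gamma(0,u)=I$ and $\Gamma(1,u)a_0=u$ for all $u\in S$.
\end{lemma}

\begin{proof}
For $v\ne0$, $\hat v=v/|v|$, let $\sigma_v\in O(H)$ be the reflection $\sigma_vz=z-2\langle z,\hat v\rangle\hat v$. Writing $\langle z,\hat v\rangle\hat v-\langle z,\hat v'\rangle\hat v'=\langle z,\hat v-\hat v'\rangle\hat v+\langle z,\hat v'\rangle(\hat v-\hat v')$ and using \eqref{eq:norm}, we get $\|\sigma_v-\sigma_{v'}\|\le4|\hat v-\hat v'|\le8|v-v'|$ for $|v|,|v'|\ge1$. For unit vectors $a,b$ with $|a-b|\le1$ put $R(a,b)=\sigma_{a+b}\sigma_a$. Since $|a+b|^2=4-|a-b|^2\ge3$, $R$ is Lipschitz in $(a,b)$. Since $|a+b|^2=2(1+\langle a,b\rangle)=2\langle a,a+b\rangle$,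
\[
R(a,b)a=\sigma_{a+b}(-a)=-a+\frac{2\langle a,a+b\rangle}{|a+b|^2}(a+b)=b,
\]
and $R(a,a)=\sigma_a^2=I$. Fix an integer $N\ge\operatorname{Lip}(h)$ and put $u_j=h(jt/N,u)$ for $0\le j\le N$, so that $|u_j-u_{j+1}|\le1$. Let
\[
\Gamma(t,u)=R(u_{N-1},u_N)\cdots R(u_1,u_2)R(u_0,u_1).
\]
This is Lipschitz by (L1) and maps $u_0=a_0$ to $u_N=h(t,u)$. For $t=0$ all $u_j$ equal $a_0$, so every factor is $I$.
\end{proof}

\begin{lemma}\label{lem:path}
There are $U_t\in O(H)$, $t\in[0,1]$, with $U_0=I$, $U_1=U$ and $\|U_t-U_s\|\le\pi|t-s|$.
\end{lemma}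

\begin{proof}
The map $a_n\mapsto e^{in\theta}$ extends to a unitary map from complex $\ell_2(\mathbb Z)$ onto complex $L_2\bigl((-\pi,\pi),\frac{d\theta}{2\pi}\bigr)$. It turns $U$ into multiplication by $e^{i\theta}$ and $H$ into the real subspace $\{f:f(-\theta)=\overline{f(\theta)}\}$. Let $U_t$ be multiplication by $e^{it\theta}$. It is unitary, and both it and its inverse preserve that subspace, because $e^{it(-\theta)}f(-\theta)=\overline{e^{it\theta}f(\theta)}$. Finally $|e^{it\theta}-e^{is\theta}|\le\pi|t-s|$ for $|\theta|<\pi$.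
\end{proof}

Only the indices $n\ge0$ carry holes; the negative indices are there to make $U$ invertible.

\section{Moving the collars to the outer boundary}\label{sec:moves}

Let $\rho=\eta/4=\frac1{32}$. Write $x=p+\xi a_n$ with $p\perp a_n$. The $n$-th \emph{channel} is
\[
\Omega_n=\{x=p+\xi a_n\in K\setminus\beta_n:\ |p|\le2\rho,\ \xi\ge\tfrac12\}.
\]
For $0\le r\le2\rho=\frac1{16}$ let $\xi_-(r)=\frac12+\sqrt{\eta^2-r^2}$ and $\xi_+(r)=\sqrt{1-r^2}$. Their derivatives are bounded by $1$ in absolute value, and $0.6<\xi_-\le0.625$, $\xi_+>0.99$. Since $|x-c_n|^2=|p|^2+(\xi-\frac12)^2$ and $|x|^2=|p|^2+\xi^2$,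
\[
\Omega_n=\{p+\xi a_n:\ |p|\le2\rho,\ \xi_-(|p|)\le\xi\le\xi_+(|p|)\},
\]
with $\xi=\xi_-$ exactly on $\partial\beta_n$ and $\xi=\xi_+$ exactly on $\partial K$. Points of $\Omega_n$ have $\langle x,a_n\rangle>0.6$, while for $m\ne n$ points of $\Omega_m$ or $N_m$ have $|\langle x,a_n\rangle|\le\frac14$. So the channels have mutual distances greater than $0.3$ and lie in $K_{\mathbb N_0}$. Also $\mathcal S_n=U^n\mathcal S_0$ and $\Omega_n=U^n\Omega_0$. The \emph{patch} is
\[
Z=\{(x,w):\ x=p+\xi a_0\in\partial\beta_0\cap\Omega_0,\ |p|\le\rho,\ w\in B\}.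
\]

\begin{lemma}[Gathering]\label{lem:gather}
There is a bi-Lipschitz bijection $\Theta_0$ of $\mathcal S_0\times B$ that is the identity where $|x-c_0|\ge\frac32\eta$ and satisfies $\Theta_0(A_0)\subset Z$.
\end{lemma}

\begin{proof}
Write $x=c_0+\eta sy$ with $(y,s)\in S\times[1,2]$. These are bi-Lipschitz coordinates on $\mathcal S_0$ by (L1) and (L3). The wall is $s=1$, and $\vartheta(s)=[3-2s]_0^1$ equals $1$ there and $0$ for $s\ge\frac32$.

\emph{Shear.} A translation does not preserve $B$, so we cut it off near $\partial B$. Let $\zeta(r)=[\frac74-2r]_0^1$, which is $1$ for $r\le\frac38$ and $0$ for $r\ge\frac78$. For $v\in H$, $|v|\le\frac14$, let $\Sigma_v(w)=w+\zeta(|w|)v$. The map $w\mapsto\zeta(|w|)v$ is $\frac12$-Lipschitz. Hence for each $u\in H$ the equation $w=u-\zeta(|w|)v$ has exactly one solution by the contraction principle, so $\Sigma_v$ is a bijection of $H$, and $|\Sigma_vw-\Sigma_vw'|\ge\frac12|w-w'|$. It is the identity outside $B$, so it maps $B$ onto $B$. The map $(v,w)\mapsto\Sigma_v(w)$ is Lipschitz by (L1). So is $(v,u)\mapsto\Sigma_v^{-1}(u)$: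 if $\Sigma_vw=u$ and $\Sigma_{v'}w'=u'$, then
\[
\tfrac12|w-w'|\le|\Sigma_vw-\Sigma_vw'|\le|u-u'|+|\Sigma_{v'}w'-\Sigma_vw'|\le|u-u'|+|v-v'| .
\]
Therefore $\Theta'(y,s,w)=(y,s,\Sigma_{\vartheta(s)y/4}(w))$ is a bi-Lipschitz bijection of $S\times[1,2]\times B$.

\emph{Untwist.} Let $\tau(r)=[16r-1]_0^1$, which is $0$ for $r\le\frac1{16}$ and $1$ for $r\ge\frac18$. Define $\gamma:[0,1]\times B\to O(H)$ by $\gamma(\theta,w)=\Gamma(\theta\tau(|w|),w/|w|)$ for $|w|\ge\frac1{16}$ and $\gamma(\theta,w)=I$ for $|w|\le\frac1{16}$; the two definitions agree because $\Gamma(0,\cdot)=I$. By (L3), $\gamma$ is $L$-Lipschitz on $\{|w|\ge\frac1{16}\}$ for some $L$. If $|w|<\frac1{16}<|w'|$, take $w''\in[w,w']$ with $|w''|=\frac1{16}$; then $\gamma(\theta,w)=I=\gamma(\theta',w'')$ is within $L|w''-w'|\le L|w-w'|$ of $\gamma(\theta',w')$. So $\gamma$ is Lipschitz, and $\gamma(0,\cdot)=I$. The map $\Theta''(y,s,w)=(\gamma(\vartheta(s),w)^{-1}y,s,w)$ has the inverse $(y,s,w)\mapsto(\gamma(\vartheta(s),w)y,s,w)$, and both are Lipschitz by (L1).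

Put $\Theta_0=\Theta''\Theta'$. For $s\ge\frac32$ both factors are the identity. Let $s=1$, $|w|\le\delta$, and $\Theta_0(y,1,w)=(y',1,w')$. Then $w'=w+\frac y4$, so $|w'|\ge\frac14-\delta\geq\frac18$ and $\gamma(1,w')=\Gamma(1,u)$ with $u=w'/|w'|$. By \eqref{eq:norm} for the vectors $w'$ and $\frac y4$, $|u-y|\le2|w|/\frac14\le8\delta=\frac14$. Since $y=\Gamma(1,u)y'$ and $u=\Gamma(1,u)a_0$,
\[
|y'-a_0|=|y-u|\le\tfrac14 .
\]
For $x'=c_0+\eta y'=p+\xi a_0\in\partial\beta_0$ this gives $\xi=\frac12+\eta\langle y',a_0\rangle>\frac12$. Moreover $p$ is the projection of $\eta(y'-a_0)$ onto $a_0^\perp$, so $|p|\le\eta/4=\rho$. Thus $(x',w')\in Z$.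
\end{proof}

For fixed $p$, the part of $\Omega_0\times B$ over $p$ is a cylinder $(\text{interval})\times B$ whose bottom lies on the tunnel wall and whose top lies on the outer boundary. The set $\Omega_0\times B$ is attached to the rest of $M$ only along $|p|=2\rho$. So each cylinder may be turned upside down, provided the angle of the turn decreases to $0$ as $|p|\to2\rho$. To turn a cylinder through intermediate angles we first make it round.

\begin{lemma}[Half-turn]\label{lem:turn}
There is a bi-Lipschitz bijection $\Psi_0$ of $\Omega_0\times B$ that is the identity where $|p|=2\rho$ and satisfies $\Psi_0(Z)\subset\partial K\times B$.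
\end{lemma}

\begin{proof}
Let
\[
\lambda=2\,\frac{\xi-\xi_-(|p|)}{\xi_+(|p|)-\xi_-(|p|)}-1,\qquad\text{so that}\qquad\xi=\xi_-(|p|)+\frac{\lambda+1}2\bigl(\xi_+(|p|)-\xi_-(|p|)\bigr).
\]
Since $\xi_\pm$ are Lipschitz and $\xi_+-\xi_->0.3$, the map $(x,w)\mapsto(p,z)$, $z=(\lambda,w)$, is a bi-Lipschitz bijection of $\Omega_0\times B$ onto $\{p\perp a_0:|p|\le2\rho\}\times G$, where $G=[-1,1]\times B\subset\mathbb R\oplus H$. Here $\lambda=-1$ means $x\in\partial\beta_0$ and $\lambda=1$ means $x\in\partial K$. The gauge of $G$ is $q(\lambda,w)=\max(|\lambda|,|w|)$, and by Lemma~\ref{lem:radial} the map $\kappa(z)=\frac{q(z)}{|z|}z$ is bi-Lipschitz from $G$ onto the unit ball of the Hilbert space $\mathbb R\oplus H$. Fix a unit vector $e\in H$. Let $O_\phi$ be the rotation by the angle $\phi$ in the plane spanned by $(1,0)$ and $(0,e)$, extended by the identity on the orthogonal complement; $\|O_\phi-O_{\phi'}\|\le|\phi-\phi'|$. With $\phi(p)=\pi\,[2-|p|/\rho]_0^1$, set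
\[
\Psi_0(p,z)=\bigl(p,\ \kappa^{-1}O_{\phi(p)}\kappa(z)\bigr).
\]
The inverse uses $O_{-\phi(p)}$, and both maps are Lipschitz by (L1). For $|p|=2\rho$ the angle is $0$. For $|p|\le\rho$ the angle is $\pi$, and $O_\pi(\lambda,w)=(-\lambda,\,w-2\langle w,e\rangle e)$ is linear and preserves both $|\cdot|$ and $q$, so it commutes with $\kappa$. Hence $\Psi_0(p,z)=(p,O_\pi z)$ there, and $\lambda=-1$ goes to $\lambda=1$.
\end{proof}

We copy the two moves to all tunnels by conjugating with $V^n$. This makes the constants uniform and, more importantly, makes the result commute with $V$ on the collars.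

\begin{lemma}\label{lem:Lambda}
There is a bi-Lipschitz bijection $\Lambda:M\to M$ such that for all $n\ge0$ and $z\in A_n$ we have $\Lambda z\in\partial K\times B$ and $\Lambda Vz=V\Lambda z$.
\end{lemma}

\begin{proof}
Let $\Theta_n=V^n\Theta_0V^{-n}$ on $\mathcal S_n\times B$ and $\Psi_n=V^n\Psi_0V^{-n}$ on $\Omega_n\times B$. We apply Lemma~\ref{lem:patch}(b) twice in $M$, which is bounded and quasiconvex by Lemma~\ref{lem:qc}. For the $\Theta_n$ take $P_n=\mathcal S_n\times B$ and $O_n=\{(x,w)\in M:|x-c_n|<2\eta\}$. For the $\Psi_n$ take $P_n=\Omega_n\times B$ and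
\[
O_n=\{(x,w)\in M:\ x=p+\xi a_n,\ |p|<2\rho,\ \xi>\tfrac12\},
\]
which is open in $M$ and contained in $P_n$; since $\xi>0.6$ on $\Omega_n$, the set $P_n\setminus O_n$ is the part of $P_n$ where $|p|=2\rho$. In both cases the $P_n$ are closed and more than $0.2$ apart, and the local maps fix $P_n\setminus O_n$. We obtain bi-Lipschitz bijections $\Theta,\Psi$ of $M$, and put $\Lambda=\Psi\Theta$.

Let $z\in A_n$ and $z_0=V^{-n}z\in A_0$. Then $\Theta z=V^n\Theta_0z_0\in V^nZ\subset\Omega_n\times B$, so
\[
\Lambda V^nz_0=V^n\Psi_0\Theta_0z_0\qquad(z_0\in A_0,\ n\ge0).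
\]
The right side lies in $V^n(\partial K\times B)=\partial K\times B$ by Lemmas~\ref{lem:gather} and \ref{lem:turn}, and comparing the formula for $n$ and for $n+1$ gives $\Lambda Vz=V\Lambda z$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:shift}]
Let $\chi(r)=[4r-3]_0^1$ and $W(x,w)=(U_{\chi(|x|)}x,\,w)$, with $U_t$ from Lemma~\ref{lem:path}. The map $W$ preserves $|x|$, so it is a bijection of $K\times B$ with inverse $(x,w)\mapsto(U_{\chi(|x|)}^{-1}x,w)$, and both are Lipschitz by (L1). It is the identity for $|x|\le\frac34$, a region that contains all holes by \eqref{eq:sep}, so it maps $M$ onto $M$. On $\partial K\times B$ it equals $V$. Put $E=\Lambda^{-1}W\Lambda$. For $z\in A_n$, Lemma~\ref{lem:Lambda} gives $W\Lambda z=V\Lambda z=\Lambda Vz$, that is, $Ez=Vz$.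
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

The outer equivalences in \eqref{eq:chain} are Proposition~\ref{prop:fill} for $J=\mathbb N_0$ and $J=\mathbb N$.

\emph{The middle equivalence.} Define $\bar E:M_{\mathbb N_0}\to M_{\mathbb N}$ by $\bar E=E$ on $M$ and $\bar E=V$ on each $D_n$. This is consistent, because $D_n\cap M=A_n$ and $E=V$ there. The space $M_J$ is the disjoint union of $M$ and the sets $D_n\setminus A_n$, $n\in J$; since $E(M)=M$ and $V$ maps $D_n\setminus A_n$ onto $D_{n+1}\setminus A_{n+1}$, the map $\bar E$ is a bijection. Its inverse is $E^{-1}$ on $M$ and $V^{-1}$ on $D_n$, $n\ge1$. Apply Lemma~\ref{lem:patch}(a) to $\bar E$ and $\bar E^{-1}$ with $P_*=M$ and $P_n=D_n$. The plugs are more than $0.2$ apart. Given $(x,w)\in D_n$ and $(x',w')\in M$, we have $|x-c_n|\le\eta\le|x'-c_n|$, so the segment $[x,x']$ contains a point $x''\in\partial\beta_n$. Then $z=(x'',w)\in A_n=D_n\cap M$ and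
\[
|(x,w)-z|+|z-(x',w')|\le|x-x''|+|x''-x'|+|w-w'|\le\sqrt2\,|(x,w)-(x',w')| .
\]
All sets are bounded, so $\bar E$ is bi-Lipschitz.

\emph{Polar coordinates.} It remains to show $K\setminus\beta_0\approx S\times[1,2]$. For $y\in S$, $r\ge0$ and $b=\langle c_0,y\rangle\in[-\frac12,\frac12]$, the condition $|c_0+ry|\le1$ reads $r^2+2br-\frac34\le0$, that is, $r\le\ell(y)$ with $\ell(y)=-b+\sqrt{b^2+3/4}$. This function of $b$ has derivative in $[-2,0]$ and decreases from $\frac32$ to $\frac12$. So $\ell$ is Lipschitz on $S$ and $\ell-\eta\ge\frac38$. The map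
\[
x\longmapsto(y,s),\qquad y=\frac{x-c_0}{|x-c_0|},\qquad s=1+\frac{|x-c_0|-\eta}{\ell(y)-\eta},
\]
is a bijection of $K\setminus\beta_0$ onto $S\times[1,2]$, Lipschitz by (L1)--(L3) because $|x-c_0|\ge\eta$, and its inverse $(y,s)\mapsto c_0+\bigl(\eta+(s-1)(\ell(y)-\eta)\bigr)y$ is Lipschitz by (L1). Together with \eqref{eq:chain} this gives $K\times B\approx S\times[1,2]\times B$. The involution was constructed in Section~\ref{sec:intro}. \qed

\section{Other convex bodies: proof of Theorem~\ref{thm:ext}}\label{sec:ext}

Nonempty interior is used in (a) and (b) through Lemma~\ref{lem:radial}. It cannot simply be dropped, since every Banach space contains compact convex sets, to which (c) applies.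

\subsection*{Part (a)}
A closed subspace $Y\subset X$ is \emph{complemented} if it is the range of a bounded linear projection; then $X$ is isomorphic to $Y\oplus X'$, where $X'$ is the kernel of the projection. In an infinite-dimensional Hilbert space take for $Y$ the closed span of an orthonormal sequence, with the orthogonal projection. Since $\ell_2\cong H\oplus H$, the space $X$ is isomorphic to $H\oplus H\oplus X'$. Let $B_{X'}$ be the closed unit ball of $X'$. By Lemma~\ref{lem:radial} and Theorem~\ref{thm:main},
\[
C\approx K\times B\times B_{X'}\approx S\times[1,2]\times B\times B_{X'} ;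
\]
let $\Phi$ be a bi-Lipschitz bijection of $C$ onto the last space. Identify $O(\ell_2)$ with $O(H)$. It acts on the last space by the isometries $g\cdot(y,s,w,v)=(gy,s,w,v)$, which move such a point by $|gy-y|$. Put $T_g=\Phi^{-1}g\Phi$. Then $T_{gg'}=T_gT_{g'}$, each $T_g$ is $L$-Lipschitz with $L=\operatorname{Lip}(\Phi)\operatorname{Lip}(\Phi^{-1})$, and the computation \eqref{eq:displacement} gives the lower bound with $c=1/\operatorname{Lip}(\Phi)$. For $g=-I$ we have $|gy-y|=2$. For period $m$ let $g$ be the rotation by $2\pi/m$ in each of the planes spanned by $a_{2i},a_{2i+1}$, $i\in\mathbb Z$. Then $g^m=I$, and $|g^jy-y|=|e^{2\pi ij/m}-1|>0$ for all $|y|=1$ and $0<j<m$. So $T=T_g$ works, as $T^j=T_{g^j}$.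

\subsection*{Part (b)}
We compare the ball of $L_p(\mu)$ with that of $L_2(\mu)$ by the Mazur map. In one of the two directions the estimate for this map is of H\"older type, so the argument yields uniform continuity.

\emph{The Mazur map.} Let $1\le q,r<\infty$, $\alpha=q/r$ and $\phi(a)=|a|^\alpha\operatorname{sgn}a$. Since $|\phi(f)|^r=|f|^q$, the map $\mathcal M(f)=\phi\circ f$ sends the unit sphere of $L_q(\mu)$ bijectively onto that of $L_r(\mu)$; the inverse is the same map with $q$ and $r$ exchanged. Let $\|f\|_q=\|g\|_q=1$.

If $\alpha\le1$, then $|\phi(a)-\phi(b)|\le2|a-b|^\alpha$. For $a,b$ of the same sign this follows from the subadditivity of $t\mapsto t^\alpha$; for opposite signs the left side is $|a|^\alpha+|b|^\alpha$ and $|a|,|b|\le|a-b|$. Raising to the power $r$ and integrating gives $\|\mathcal Mf-\mathcal Mg\|_r\le2\|f-g\|_q^\alpha$.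

If $\alpha>1$, then $\phi'(a)=\alpha|a|^{\alpha-1}$, and the mean value theorem gives $|\phi(a)-\phi(b)|\le\alpha|a-b|\,(|a|^{\alpha-1}+|b|^{\alpha-1})$. Let $s=\frac{qr}{q-r}>1$, so that $\frac1r=\frac1q+\frac1s$ and $(\alpha-1)s=q$. Then $\||f|^{\alpha-1}\|_s=\||g|^{\alpha-1}\|_s=1$, and H\"older's inequality $\|uv\|_r\le\|u\|_q\|v\|_s$ gives $\|\mathcal Mf-\mathcal Mg\|_r\le2\alpha\|f-g\|_q$.

\emph{Extension to the balls.} Let $\omega$ be the modulus of continuity of $\mathcal M$; in both cases $\omega(t)\to0$ as $t\to0$. The map $\overline{\mathcal M}(x)=\|x\|\mathcal M(x/\|x\|)$, $\overline{\mathcal M}(0)=0$, preserves norms and is a bijection of the closed unit balls, with inverse of the same type. Let $d=\|x-y\|\le1$. If $\|x\|\le\sqrt d$, the images differ by at most $\|x\|+\|y\|\le2\sqrt d+d\le3\sqrt d$. If $\|x\|>\sqrt d\ge d$, then $y\ne0$, \eqref{eq:norm} gives $\bigl\|\frac x{\|x\|}-\frac y{\|y\|}\bigr\|\le2\sqrt d$, and the images differ by at most $\bigl|\|x\|-\|y\|\bigr|+\|y\|\,\omega(2\sqrt d)\le d+\omega(2\sqrt d)$. So $\overline{\mathcal M}$ and its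 inverse are uniformly continuous.

\emph{The involution.} With $(q,r)=(p,2)$ and Lemma~\ref{lem:radial} we obtain a bijection $\Phi$ of $C$ onto the closed unit ball $C'$ of the Hilbert space $L_2(\mu)$ with $\Phi$ and $\Phi^{-1}$ uniformly continuous. The unit ball of a normed space is compact exactly when the space is finite-dimensional; the balls of $L_p(\mu)$ and $L_2(\mu)$ are homeomorphic, so $L_2(\mu)$ is infinite-dimensional. By (a) there is a Lipschitz involution $T'$ of $C'$ with $\|T'u-u\|\ge c'>0$ for all $u\in C'$. Then $T=\Phi^{-1}T'\Phi$ is a uniformly continuous involution of $C$. Choose $\epsilon>0$ such that $\|x-x'\|<\epsilon$ implies $\|\Phi x-\Phi x'\|<c'$. Since $\|\Phi Tx-\Phi x\|=\|T'\Phi x-\Phi x\|\ge c'$, we have $\|Tx-x\|\ge\epsilon$ for all $x\in C$.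

\subsection*{Part (c)}
The first assertion is Schauder's fixed point theorem: a continuous self-map of a nonempty compact convex subset of a Banach space has a fixed point. In a finite-dimensional space closed bounded sets are compact, so no such involution exists; in the infinite-dimensional case it exists by (a) and (b). \qed

\begin{thebibliography}{1}
\bibitem{problems}
\emph{The Problems I Left Behind},
\texttt{http://users.mat.unimi.it/users/libor/Varie/Goebel\_talk2012.pdf}
\end{thebibliography}
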